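# Even integers that differ from no totient by a power of two

## 1. A guess of emptiness, tested on the even integers up to 28

Let $\phi$ be Euler's function. Call a positive integer $V$ a *totient* if $V=\phi(m)$ for some $m\ge 1$. The totients up to $30$ are
$$1,2,4,6,8,10,12,16,18,20,22,24,28,30,$$
so the even numbers up to $30$ that are missing are $14$ and $26$. Consider
$$\mathcal S_1=\{n>0 \text{ even}: n\ne 2^k+\phi(m)\},\quad \mathcal S_2=\{n>0\text{ even}: n\neq 2^k-\phi(m)\},\quad \mathcal S_3=\{n>0\text{ even}: n\neq\phi(m)-2^k\},$$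
where each condition is required for all integers $k\ge0$, $m\ge1$. An even $n>0$ lies in all three sets exactly when
$$\text{for every } k\ge 0,\ \text{none of}\quad n+2^k,\quad 2^k-n,\quad n-2^k\quad\text{is a totient.}\tag{1}$$
How many such $n$ are there? The question comes from "On integers which are the sum of a power of 2 and a polynomial value". There one may take as known that each $\mathcal S_i$ is infinite and that $\mathcal S_1$ has positive lower density; we shall not need either fact.

The natural first guess is that there are none, or almost none. Fix $n$ and look only at the special totients $p-1=\phi(p)$ with $p$ prime. A number near $2^k$ is prime with "chance" about $1/(k\log 2)$, and $\sum_k 1/k$ diverges. So one expects infinitely many $k$ for which $n+2^k+1$ is prime, and then $n\notin\mathcal S_3$. The same reasoning with $2^k-n+1$ says $n\notin\mathcal S_2$.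

Small cases agree with the guess. For even $n$ with $4\le n\le 28$, the number $n-2$ is a totient unless $n=16$ or $n=28$, and $16-4=12$, $28-4=24$ are totients; also $2=2^0+\phi(1)$. So no even $n\le 28$ is in $\mathcal S_1$. For even $n\le28$, $n+2$ is a totient unless $n=12$ or $24$, and $12+4=16$, $24+4=28$ are totients; none is in $\mathcal S_3$. Finally
$$2=4-2,\quad 4=8-4,\quad 6=8-2,\quad 8=16-8,\quad 10=16-6,\quad 12=16-4,\quad 14=16-2,\quad 16=32-16,$$
$$18=64-46,\quad 20=32-12,\quad 22=32-10,\quad 24=32-8,\quad 26=32-6,\quad 28=32-4,$$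
where $46=\phi(47)$; so none is in $\mathcal S_2$ either. The guess passes three tests for every even $n\le 28$.

It is nevertheless wrong. The heuristic treats the numbers $n+2^k+1$ as independent random integers, but $2^k$ is periodic modulo every odd prime. For instance, if $3\mid n$ and $k$ is odd, then $n+2^k+1\equiv 0+2+1\equiv0\pmod 3$. One congruence on $n$ has removed half of all exponents $k$ from the heuristic. Finitely many congruences might remove them all.

## 2. The theorem and the facts it rests on

The *lower density* of a set $S$ of positive integers is $\liminf_{x\to\infty}|S\cap[1,x]|/x$; the *upper density* is the $\limsup$. Let $W(x)$ be the number of totients $\le x$; for example $W(30)=14$.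

**Theorem.** There are $M\ge1$ and $n_0\equiv2\pmod4$, with $4\mid M$, such that the number of $n\le x$ with $n\equiv n_0\pmod M$ and $n\notin\mathcal S_1\cap\mathcal S_2\cap\mathcal S_3$ is at most
$$2W(x+2)+O(\sqrt x\,\log^2x)=o(x).$$
Hence $\mathcal S_1\cap\mathcal S_2\cap\mathcal S_3$ has lower density $\ge 1/M>0$; in particular it is infinite.

So the intersection contains almost all terms of an arithmetic progression. We use the following textbook facts; $r$ and $q$ denote primes, and $\pi(X;d,a)$ is the number of primes $\le X$ that are $\equiv a\pmod d$.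

- Prime numbers in progressions: for fixed coprime $a,d$, $\pi(X;d,a)=(1+o(1))\,\mathrm{Li}(X)/\phi(d)$, and $\mathrm{Li}(X)\sim X/\log X$.
- The Brun–Titchmarsh inequality, in the form of Montgomery–Vaughan: $\pi(X;d,a)\le \dfrac{2X}{\phi(d)\log(X/d)}$ for $1\le d<X$ and $\gcd(a,d)=1$.
- The Bombieri–Vinogradov theorem: for each $A>0$ there is $B>0$ with $\displaystyle\sum_{d\le X^{1/2}(\log X)^{-B}}\max_{\gcd(a,d)=1}\Big|\pi(X;d,a)-\frac{\mathrm{Li}(X)}{\phi(d)}\Big|\ll_A \frac{X}{(\log X)^A}$.
- Mertens' theorems: $\sum_{r\le t}\frac{\log r}{r}=\log t+O(1)$ and $\sum_{r\le t}\frac1r=\log\log t+c+o(1)$ for a constant $c$.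
- Landau: for fixed $j$, the number of $m\le y$ with at most $j$ distinct prime factors is $o(y)$.

## 3. Two reductions: totients are rare, and totients $\equiv2\pmod4$ are rigid

The congruence of Section 1 only spoke about totients $p-1$. A general totient comes from an $m$ with many prime factors and is hard to control by congruences. But each odd prime factor of $m$ puts a factor $2$ into $\phi(m)$.

**Lemma 1.** If $V\equiv2\pmod4$ is a totient, then $V=p^{a-1}(p-1)$ for some odd prime $p$ and some $a\ge1$.

*Proof.* Let $V=\phi(m)$. Every odd prime power exactly dividing $m$ contributes an even factor to $\phi(m)$, so $m$ has at most one odd prime factor. If $m=2^b$, then $\phi(m)\in\{1\}\cup\{2^{b-1}: b\ge 1\}$ is $\equiv2\pmod 4$ only for $m=4$, and $V=2=3^0(3-1)$. If $m=2^bp^a$ with $a\ge1$ and $b\ge2$, then $4\mid \phi(m)$. So $b\le1$ and $V=\phi(p^a)=p^{a-1}(p-1)$. $\square$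

Now let $n\equiv 2\pmod4$. For every $k\ge2$ all three numbers in (1) are $\equiv2\pmod4$, so, when positive, they can be totients only in the form $p^{a-1}(p-1)$. For $k=0$ they are odd, and the only odd totient is $1$. What is left is $k=1$: there $n\pm2$ are divisible by $4$, and Lemma 1 is silent. For this single exponent, rarity is enough.

**Lemma 2.** $W(x)=o(x)$.

*Proof.* Fix $j\ge1$ and let $V=\phi(m)\le x$. If $m$ has at least $j$ odd prime factors, then $2^j\mid V$, which allows at most $x/2^j$ values. Otherwise $m$ has at most $j$ distinct prime factors, counting $2$. The $i$-th smallest of them is at least $i+1$, so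
$$\frac{\phi(m)}m=\prod_{p\mid m}\Big(1-\frac1p\Big)\ge\prod_{i=1}^j\Big(1-\frac1{i+1}\Big)=\frac1{j+1}.$$
Hence $m\le(j+1)x$, and by Landau there are $o(x)$ such $m$. So $\limsup W(x)/x\le2^{-j}$ for every $j$. $\square$

This is due to Pillai (1929), who proved $W(x)\ll x(\log x)^{-(\log2)/e}$; Erdős (1935) proved $W(x)=x(\log x)^{-1+o(1)}$.

## 4. Prime powers: where counting stops, and what one prime modulus can do

From now on $n\equiv2\pmod4$, $k\ge2$, and we must stop $n+2^k$, $2^k-n$, $n-2^k$ from having the form $p^{a-1}(p-1)$.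

For $a=1$ a sensible plan is a covering by congruences: choose $n$ modulo finitely many primes $q$ so that for every $k$ some $q$ divides $n+2^k+1$. Then $p=n+2^k+1$ can be prime only if $p=q$, which is a rare accident.

For $a\ge2$ one would try to count, because proper prime powers are sparse. For $n-2^k$ this works. If $n\le x$ and $n=2^k+p^{a-1}(p-1)$ with $a\ge2$, then $p^a\le 2p^{a-1}(p-1)\le2x$, so there are $O(\sqrt x\log x)$ pairs $(p,a)$ and $O(\log x)$ values of $k$. Only $O(\sqrt x\log^2x)$ integers $n\le x$ are lost.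

For $n+2^k$ and $2^k-n$ counting stops at once, because $k$ is unbounded. Take $a=2$. If $2^k>x^2$, a value $p(p-1)$ with $2^k<p(p-1)\le 2^k+x$ has $p>x$, and the next such value is at least $2p>x$ further on. So each such $k$ spoils at most one $n\le x$. But there are infinitely many $k$, and adding "at most one" infinitely often bounds nothing. The exponents $a\ge2$ must be killed by congruences as well, for all $k$ and all $a$ simultaneously.

Fix a prime $q$ and ask what $p^{a-1}(p-1)$ can be modulo $q$ when $p\ne q$. The set of possible residues depends on $a$ modulo $q-1$ only: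
$$a\equiv1\!\!\pmod{q-1}:\ p^{a-1}(p-1)\equiv p-1,\ \text{every residue except possibly}\ {-1}\ \text{is allowed};\tag{2}$$
$$a\equiv0\!\!\pmod{q-1}:\ p^{a-1}(p-1)\equiv1-p^{-1},\ \text{every residue except possibly}\ 1\ \text{is allowed}.\tag{3}$$
Indeed $u-1\ne-1$ and $1-u^{-1}\neq1$ for $u\ne0$, and all other values occur. So these two classes of $a$ are stubborn: modulo $q$ the only usable information is $V\equiv-1$ in the first and $V\equiv1$ in the second. Whatever finite set of primes we use, the exponents $a\equiv0$ and $a\equiv1$ modulo a common multiple of all $q-1$ are stubborn for every one of them.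

This dictates the plan. For the stubborn exponents we arrange by covering congruences that $V\equiv-1$ or $V\equiv1$ modulo some $q$. It seems that both are needed for each $k$, but the prime $3$ halves the work. Let $3\mid n$ and let $V=n+2^k$ or $V=2^k-n$, so $V\equiv2^k\pmod3$. If $V=p^{a-1}(p-1)$ with $p\ne3$, then $3\nmid p-1$, so $p\equiv2\pmod 3$ and $V\equiv2^{a-1}\pmod3$. Hence
$$a\equiv k+1\pmod2.\tag{4}$$
If $k$ is even, $a$ is odd, and no $a\equiv 0$ modulo an even number occurs, so only $V\equiv-1$ is needed. If $k$ is odd, $a$ is even, and only $V\equiv1$ is needed. For the exponents that are not stubborn, we shall show that $p^{a-1}(p-1)$ misses many residues modulo $q$, and choose $n$ modulo many further primes $q$ to hit the missed ones.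

## 5. A covering for the stubborn exponents

**Lemma 3.** There are a finite set $\mathcal Q_0$ of primes $\ge5$ and residues $n\bmod q$ $(q\in\mathcal Q_0)$ such that every $n$ with these residues satisfies:

- for every even $k\ge2$: (B) $n\equiv-1-2^k\pmod q$ for some $q\in\mathcal Q_0$, and (C) $n\equiv1+2^k\pmod q$ for some $q\in\mathcal Q_0$;
- for every odd $k\ge1$: (A) $n\equiv2^k-1\pmod q$ for some $q\in\mathcal Q_0$, and (D) $n\equiv1-2^k\pmod q$ for some $q\in\mathcal Q_0$.

In terms of $V$: (B) says $n+2^k\equiv-1$ and (C) says $2^k-n\equiv-1$; (D) says $n+2^k\equiv1$ and (A) says $2^k-n\equiv1$. Moreover (A) also says $n-2^k\equiv-1$, which will serve for $n-2^k=p-1$. The proof consists of two coverings using disjoint sets of primes.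

**Step 1: even $k$.** The purpose is to get (B) and (C). Write $k=2^s\cdot(\text{odd})$ with $s\ge1$, and $F_s=2^{2^s}+1$. Modulo any prime $q\mid F_s$ we have $2^{2^s}\equiv-1$, so $2^k\equiv-1$ if $k$ has exactly $s$ factors $2$, and $2^k\equiv1$ if it has more. When $2^k\equiv-1$, both (B) and (C) ask for $n\equiv0\pmod q$: one prime serves both. The coverings must stop somewhere, and stopping needs $2^k\equiv 1$, where (B) asks for $n\equiv-2$ and (C) for $n\equiv2$. So we want Fermat numbers with a second prime factor, and the classical factorizations into primes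
$$F_5=2^{32}+1=641\cdot6700417,\qquad F_6=2^{64}+1=274177\cdot67280421310721$$
supply them. Impose
$$n\equiv0\bmod 5,\,17,\,257,\,65537,\,641,\,67280421310721;\qquad n\equiv2\bmod6700417;\qquad n\equiv-2\bmod274177.$$
If $s=1,2,3,4,5$, then $2^k\equiv-1$ modulo $5,17,257,65537,641$ respectively, and $n\equiv0$ gives (B) and (C). If $s\ge6$, then $2^k\equiv1\pmod{6700417}$ and $n\equiv2=1+2^k$ gives (C). If $s=6$, then $2^k\equiv-1\pmod{67280421310721}$ and $n\equiv0$ gives (B). If $s\ge7$, then $2^k\equiv1\pmod{274177}$ and $n\equiv-2= -1-2^k$ gives (B). All even $k\ge2$ are done.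

**Step 2: how one prime acts on odd $k$.** Write $k=2i+1$, $i\ge0$. If $4^e\equiv1\pmod q$, then $2^k=2\cdot4^i$ modulo $q$ depends only on $i\bmod e$. So for a chosen $r$, imposing $n\equiv1-2\cdot4^r\pmod q$ gives (D) for all $i\equiv r\pmod e$, and imposing $n\equiv2\cdot4^r-1\pmod q$ gives (A) for all $i\equiv r\pmod e$. For example, with $q=13$, $e=6$, $r=5$: $2\cdot4^5=2048\equiv7$, and $n\equiv-6\equiv7\pmod{13}$ gives $n+2^k\equiv14\equiv1$ for all $k\equiv11\pmod{12}$.

The prime $7$ ($e=3$) with $r=1$ serves twice: $2\cdot4\equiv1\pmod 7$, so both residues are $n\equiv0\pmod7$, and we get (A) and (D) for $i\equiv1\pmod3$.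

**Step 3: (D) for all odd $k$.** Use these primes with the residue $1-2\cdot4^r$:

| $q$ | $i\equiv r\ (e)$ | why $2^{2e}\equiv1\pmod q$ |
|---|---|---|
| $13$ | $5\ (6)$ | $13\mid 2^{12}-1=4095$ |
| $241$ | $2\ (12)$ | $2^8\equiv15$, $15^3=3375=14\cdot241+1$ |
| $97$ | $8\ (24)$ | $2^{12}\equiv22$, $22^2=484\equiv-1$ |
| $673$ | $20\ (24)$ | $2^{12}\equiv58$, $58^2=3364\equiv-1$ |
| $19$ | $0\ (9)$ | Fermat: $2^{18}\equiv 1$ |
| $73$ | $3\ (9)$ | $2^9-1=7\cdot73$ |
| $37$ | $6\ (18)$ | Fermat: $2^{36}\equiv 1$ |
| $109$ | $15\ (18)$ | $2^{14}\equiv34$, $2^{18}\equiv544\equiv-1$ |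

The class $i\equiv2\pmod3$ consists of $2,5,8,11,14,17,20,23$ modulo $24$; the first four primes cover $5,11,17,23$, then $2,14$, then $8$, then $20$. The class $i\equiv0\pmod3$ consists of $0,3,6,9,12,15$ modulo $18$; the last four cover $0,9$, then $3,12$, then $6$, then $15$. The class $i\equiv1\pmod3$ is covered by $7$.

**Step 4: (A) for all odd $k$.** Use these primes with the residue $2\cdot4^r-1$:

| $q$ | $i\equiv r\ (e)$ | why $2^{2e}\equiv1\pmod q$ |
|---|---|---|
| $11$ | $0\ (5)$ | $2^{10}-1=3\cdot11\cdot31$ |
| $31$ | $1\ (5)$ | $2^{10}-1=3\cdot11\cdot31$ |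
| $601$ | $2\ (25)$ | $2^{25}-1=31\cdot601\cdot1801$ |
| $1801$ | $7\ (25)$ | same |
| $251$ | $12\ (25)$ | $2^{25}+1=3\cdot11\cdot251\cdot4051$ |
| $4051$ | $17\ (25)$ | same |
| $101$ | $22\ (50)$ | Fermat: $2^{100}\equiv1$ |
| $8101$ | $47\ (50)$ | $2^{13}\equiv91$, $2^{26}\equiv180$, $2^{39}\equiv178$, $2^{50}\equiv178\cdot2048=364544\equiv-1$ |
| $331$ | $3\ (15)$ | $2^{15}+1=99\cdot331$ |
| $151$ | $8\ (15)$ | $2^{15}-1=217\cdot151$ |
| $41$ | $4\ (10)$ | $2^{10}+1=25\cdot41$ |
| $61$ | $9\ (30)$ | Fermat: $2^{60}\equiv 1$ |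
| $1321$ | $29\ (30)$ | $2^{10}\equiv-297$, $2^{20}\equiv-298$, $2^{30}\equiv88506\equiv-1$ |

We go through $i$ modulo $5$. The classes $0,1$ are covered by $11,31$. The class $2\pmod 5$ splits modulo $25$ into $2,7,12,17,22$; the first four are covered by $601,1801,251,4051$, and $22\pmod{25}$ is $22$ or $47$ modulo $50$, covered by $101$ and $8101$. For $i\equiv3\pmod5$: if $i\equiv0,1,2\pmod3$, use $331$, $7$, $151$ respectively, since $i\equiv 3$ or $8\pmod{15}$ in the first and last case. For $i\equiv4\pmod5$: even $i$ are $\equiv4\pmod{10}$, covered by $41$; odd $i$ are $\equiv9,19,29\pmod{30}$, that is $\equiv0,1,2\pmod3$, covered by $61$, $7$, $1321$ respectively.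

All primes listed in Steps 1–4 are distinct and $\ge5$, and each has received exactly one residue. Let $\mathcal Q_0$ be the set of them. $\square$

From now on $\mathcal Q_0$ is fixed, and
$$L_0=\operatorname{lcm}\{q-1:q\in\mathcal Q_0\},$$
which is even. If $a\not\equiv1\pmod{q-1}$ for some $q\in\mathcal Q_0$, then $a\not\equiv1\pmod{L_0}$, and likewise with $0$. The stubborn exponents will be exactly those with $a\equiv0,1\pmod{L_0}$.

## 6. Collisions of $u^c(u-1)$ modulo $q$

For exponents that are not stubborn we need $p^{a-1}(p-1)$ to miss many residues. With $c=a-1$, the stubborn classes modulo $q-1$ are $c\equiv0$ and $c\equiv-1$.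

**Lemma 4.** Let $q\ge7$ be prime and $c$ an integer with $c\not\equiv0$ and $c\not\equiv-1\pmod{q-1}$. Then $F(u)=u^c(u-1)$ satisfies $|F(\mathbb F_q^*)|\le q-\sqrt q/8$.

For example, take $q=7$, $c=1$. The values of $u(u-1)$ at $u=1,\dots,6$ are $0,2,6,5,6,2$, so the image is $\{0,2,5,6\}$ and the residues $1,3,4$ are missed.

*Proof.* A function on $q-1$ points whose values collide often has a small image. For $w\in\mathbb F_q$ let $R_w=\#\{u\in\mathbb F_q^*:F(u)=w\}$, and let $T=\sum_wR_w(R_w-1)$ be the number of ordered pairs $u\ne v$ with $F(u)=F(v)$.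

**Step 1: count the collisions exactly.** The multiplicative shape of $F$ suggests writing $v=tu$ with $t\in\mathbb F_q^*$, $t\ne1$. After dividing by $u^c$, $F(u)=F(v)$ becomes $u-1=t^c(tu-1)$, that is
$$u\,(1-t^{c+1})=1-t^c,$$
a linear equation in $u$. If $t^c\ne1\ne t^{c+1}$, it has exactly one solution $u$, and $u\neq0$. If $t^{c+1}=1\ne t^c$, it has none. If $t^c=1\ne t^{c+1}$, it forces $u=0$, which is not allowed. If both powers are $1$, then $t=t^{c+1}/t^c=1$, which is excluded. Hence
$$T=\#\{t\in\mathbb F_q^*:\ t^c\ne1\ne t^{c+1}\}\le q-2,$$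
since $t=1$ is not counted.

**Step 2: bound $T$ below.** The subgroups $\{t^c=1\}$ and $\{t^{c+1}=1\}$ of the cyclic group $\mathbb F_q^*$ have orders $g_1=\gcd(c,q-1)$ and $g_2=\gcd(c+1,q-1)$. They are proper by hypothesis and meet only in $1$; $g_1,g_2$ are coprime divisors of $q-1$, so $g_1g_2\mid q-1$. Thus $T=(q-1)-(g_1+g_2-1)=q-g_1-g_2$. If $g_1,g_2\ge2$, then $(g_1-2)(g_2-2)\ge0$ gives $g_1+g_2\le2+g_1g_2/2\le2+(q-1)/2$. If one of them is $1$, the other is a proper divisor of $q-1$, so $g_1+g_2\le1+(q-1)/2$. In both cases $T\ge q-2-(q-1)/2=(q-3)/2$. (In the example, $g_1=1$, $g_2=2$, $T=4$: the pairs $\{2,6\}$ and $\{3,5\}$, each in two orders.)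

**Step 3: convert collisions into missed values.** The danger is that all collisions sit at one value $w$. But if $R_w\ge1$, then $(R_w-1)^2\le R_w(R_w-1)\le T<q$, so $R_w<\sqrt q+1$. Therefore
$$\sum_{R_w\ge1}(R_w-1)\ \ge\ \sum_{R_w\ge1}\frac{R_w(R_w-1)}{\sqrt q+1}=\frac T{\sqrt q+1}\ \ge\ \frac{q-3}{2(\sqrt q+1)}\ \ge\ \frac{\sqrt q}8 .$$
The last inequality is $4(q-3)\ge q+\sqrt q$, that is $3q-\sqrt q\ge12$, which holds for $q\ge7$. Since $\sum_wR_w=q-1$, we get $|F(\mathbb F_q^*)|=(q-1)-\sum_{R_w\ge1}(R_w-1)\le q-\sqrt q/8$. $\square$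

## 7. The budget of a greedy choice

Suppose $\mathcal Q_1$ is a finite set of primes $q\equiv1\pmod{L_0}$, and $L$ is a common multiple of $L_0$ and all $q-1$. For $q\in\mathcal Q_1$ the residue of $\pm n+2^k$ depends on $n\bmod q$, a sign, and $k\bmod L$; the set of residues of $u^{a-1}(u-1)$ depends on $a\bmod L$. So there are at most $2L^2$ situations (sign, $k\bmod L$, $a\bmod L$) to be excluded. By Lemma 4, in each situation with $a\not\equiv0,1\pmod{L_0}$ about $\sqrt q/8$ of the $q$ choices of $n\bmod q$ succeed. On average over $n\bmod q$, a proportion $1/(8\sqrt q)$ of the situations is killed, so some choice kills at least that proportion. Doing this for each $q$ in turn leaves at most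
$$2L^2\prod_{q\in\mathcal Q_1}\Big(1-\frac1{8\sqrt q}\Big)\le2L^2\exp\Big(-\frac18\sum_{q\in\mathcal Q_1}q^{-1/2}\Big)$$
situations, and we need this to be $<1$. So we need $\sum q^{-1/2}$ to exceed a constant times $\log L$.

Primes taken carelessly do not do this. If, say, each $q-1$ has a prime factor larger than $\sqrt q$ that divides no other $q'-1$, then $\log L\ge\sum_q\frac12\log q$, and $\frac12\log q>q^{-1/2}$ for $q\ge5$: the budget is overdrawn. We need primes $q$ whose predecessors $q-1$ share their prime factors. Recall that an integer is *$y$-smooth* if it has no prime factor $>y$; for example $101-1=2^2\cdot5^2$ is $5$-smooth, while $107-1=2\cdot53$ is not. If all $q\le X$ used have $y$-smooth $q-1$, then $\log L$ can be kept near $\pi(y)\log X$, which is of order $y$ when $y$ is a fixed power of $X$. If they form a positive proportion of the primes in their progression, then $\sum q^{-1/2}$ is at least of order $X^{1/2}/\log X$. So we need a positive proportion of primes with $q-1$ smooth to a level $y=X^{1/2-\varepsilon}$, just below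 the square root.

## 8. A positive proportion of smooth shifted primes

**Lemma 5.** Let $D\ge1$ and $C,Z>0$. There are a positive integer $L$ with $D\mid L$ and a finite set $\mathcal Q_1$ of primes $q>Z$ with $q\equiv1\pmod D$ and $q-1\mid L$ for all $q\in\mathcal Q_1$, and $\sum_{q\in\mathcal Q_1}q^{-1/2}>C(1+\log L)$.

*Proof.* Let $\eta=1/100$, $\varepsilon=\eta^2$, $y=X^{1/2-\varepsilon}$, $\Pi=\mathrm{Li}(X)/\phi(D)$, and let $\mathcal P$ be the set of primes $q\le X$ with $q\equiv1\pmod D$. All $o(1)$ are for $X\to\infty$ with $D$ fixed, and $r$ denotes primes. Then $|\mathcal P|=(1+o(1))\Pi$ and $\Pi\log X\sim X/\phi(D)$. For $r\nmid D$ and $q\in\mathcal P$, the condition $r\mid q-1$ means $q\equiv1\pmod{rD}$.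

The argument weighs prime factors: the primes $r\mid q-1$ have total $\log r$ at most $\log X$. Bombieri–Vinogradov shows that the primes $r\le y$ use $(\frac12-\varepsilon)\log X$ on average. If a prime factor larger than $X^{1/2+\eta}$ were present, it would cost more than $(\frac12+\eta)\log X$, and this cannot be afforded for all $q$. The prime factors between $y$ and $X^{1/2+\eta}$ are handled by Brun–Titchmarsh. Accordingly, let

- $N_a$ be the number of pairs $(q,r)$ with $q\in\mathcal P$, $r\mid q-1$, $y<r\le X^{1/2}$;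
- $N_b$ be the number of $q\in\mathcal P$ such that $q-1$ has a prime factor in $(X^{1/2},X^{1/2+\eta}]$;
- $N_c$ be the number of $q\in\mathcal P$ such that $q-1$ has a prime factor $>X^{1/2+\eta}$.

Each $q-1<X$ has at most one prime factor $>X^{1/2}$, and primes $r>y$ do not divide $D$ once $X$ is large. The number of $q\in\mathcal P$ for which $q-1$ is not $y$-smooth is at most $N_a+N_b+N_c$.

**Step 1: the middle range, from above.** For $y<r\le X^{1/2+\eta}$ put $d=rD$. For large $X$ we have $X/d\ge X^{1/3}$, so Brun–Titchmarsh gives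
$$\pi(X;rD,1)\le\frac{2X}{(r-1)\phi(D)\cdot\frac13\log X}=(6+o(1))\frac{\Pi}{r}.$$
Summing over $r$ with Mertens' theorem,
$$N_b\le(6+o(1))\,\Pi\log\frac{1/2+\eta}{1/2}=(6+o(1))\,\Pi\log(1+2\eta)\le(12\eta+o(1))\Pi,$$
$$N_a\le(6+o(1))\,\Pi\log\frac{1/2}{1/2-\varepsilon}=(6+o(1))\,\Pi\log\frac1{1-2\varepsilon}\le(13\varepsilon+o(1))\Pi,$$
where we used $\log\frac1{1-2\varepsilon}\le\frac{2\varepsilon}{1-2\varepsilon}$ and $\frac{12}{1-2\varepsilon}\le13$.

**Step 2: the weight inequality.** For each $q\in\mathcal P$, $\log X\ge\log(q-1)$ is at least the sum of $\log r$ over the distinct primes $r\mid q-1$ with $r\nmid D$ and either $r\le y$ or $r>X^{1/2}$. Summing over $q$,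
$$|\mathcal P|\log X\ \ge\ \sum_{r\le y,\ r\nmid D}\log r\;\pi(X;rD,1)+\tfrac12N_b\log X+(\tfrac12+\eta)N_c\log X.$$
The moduli $rD\le DX^{1/2-\varepsilon}$ are distinct and lie in the Bombieri–Vinogradov range for large $X$. Replacing $\pi(X;rD,1)$ by $\mathrm{Li}(X)/\phi(rD)=\Pi/(r-1)$ costs, with $A=2$, at most $\log X\cdot O(X/\log^2X)=o(X)$. Since $\sum_{r\le y}\frac{\log r}{r-1}=\sum_{r\le y}\frac{\log r}r+O(1)=\log y+O(1)$ and the primes dividing $D$ change this by $O_D(1)$, the sum over $r$ equals
$$\Pi\,(\log y+O_D(1))+o(X)=(\tfrac12-\varepsilon+o(1))\,\Pi\log X.$$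
Dividing by $\log X$ gives
$$\tfrac12N_b+(\tfrac12+\eta)N_c\le(\tfrac12+\varepsilon+o(1))\Pi.\tag{5}$$

**Step 3: combine.** Bounding $N_c$ by (5) alone and then adding $N_b\le12\eta\,\Pi$ would lose: the saving from $\eta$ is only about $2\eta$. The point is that $N_b$ already carries the weight $\frac12$ in (5) and lacks only $\eta N_b$, which is of order $\eta^2$. Adding $\eta N_b\le(12\eta^2+o(1))\Pi$ to (5), and using $\varepsilon=\eta^2$,
$$(\tfrac12+\eta)(N_b+N_c)\le(\tfrac12+13\eta^2+o(1))\Pi,$$
$$N_a+N_b+N_c\le\Big(\frac{1+26\eta^2}{1+2\eta}+13\eta^2+o(1)\Big)\Pi<0.985\,\Pi$$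
for large $X$, because $1.0026/1.02<0.9830$ and $13\eta^2=0.0013$. Since $|\mathcal P|=(1+o(1))\Pi$, at least $0.01\,\Pi$ primes $q\in\mathcal P$ have $y$-smooth $q-1$.

**Step 4: choose $\mathcal Q_1$ and $L$.** Let $\mathcal Q_1$ be the set of those primes with $q>Z$, and let $L=D\prod_{r\le y}r^{\lfloor\log X/\log r\rfloor}$. If $q\in\mathcal Q_1$ and $r^j\mid q-1$, then $r\le y$ and $r^j\le X$, so $j\le\lfloor\log X/\log r\rfloor$; hence $q-1\mid L$. Moreover
$$\log L\le\log D+\pi(y)\log X=O_D(X^{0.4999}),\qquad\sum_{q\in\mathcal Q_1}q^{-1/2}\ge(0.01\,\Pi-Z)X^{-1/2}\gg_D\frac{X^{1/2}}{\log X}$$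
for large $X$, by Chebyshev's bound $\pi(y)\ll y/\log y$. For $X$ large enough the second exceeds $C(1+\log L)$. $\square$

## 9. Killing all exponents $a\not\equiv0,1\pmod{L_0}$

**Lemma 6.** There are a finite set $\mathcal Q_1$ of primes, all larger than $7$ and every element of $\mathcal Q_0$, and residues $\nu_q\bmod q$ $(q\in\mathcal Q_1)$, such that if $n\equiv\nu_q\pmod q$ for all $q\in\mathcal Q_1$, then for all $k\ge0$ and all $a\ge2$ with $a\not\equiv0,1\pmod{L_0}$, neither $n+2^k$ nor $2^k-n$ is of the form $p^{a-1}(p-1)$ with $p$ prime.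

*Proof.* **Step 1: set up the finite list of situations.** Apply Lemma 5 with $D=L_0$, $C=16$, $Z=\max(\mathcal Q_0\cup\{7\})$. Then
$$\sum_{q\in\mathcal Q_1}q^{-1/2}>16(1+\log L)>8\log(2L^2).$$
For $\alpha\in\mathbb Z/L$ and $q\in\mathcal Q_1$ let $I_q(\alpha)=\{u^{\alpha-1}(u-1):u\in\mathbb F_q^*\}$. This is well defined because $q-1\mid L$, and $0\in I_q(\alpha)$ (take $u=1$). Let $\Omega$ be the set of triples $(\sigma,\kappa,\alpha)$ with $\sigma=\pm1$, $\kappa,\alpha\in\mathbb Z/L$ and $\alpha\not\equiv0,1\pmod{L_0}$; the last condition makes sense because $L_0\mid L$. So $|\Omega|\le2L^2$. Say that $\nu\bmod q$ *kills* $(\sigma,\kappa,\alpha)$ if $\sigma\nu+2^\kappa\notin I_q(\alpha)$ in $\mathbb F_q$; here $2^\kappa$ is well defined because $q$ is odd and $q-1\mid L$.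

To see the definition at work, take $q=7$ and $\alpha=2$ (as an illustration only: $7\notin\mathcal Q_1$). By the example in Section 6, $I_7(2)=\{0,2,5,6\}$. So $\nu$ kills $(+1,1,2)$ if and only if $\nu+2\in\{1,3,4\}$, that is $\nu\in\{6,1,2\}$.

**Step 2: every situation is killed by many residues.** Let $q\in\mathcal Q_1$ and $(\sigma,\kappa,\alpha)\in\Omega$. Since $L_0\mid q-1$, the condition $\alpha\not\equiv0,1\pmod{L_0}$ implies $\alpha\not\equiv0,1\pmod{q-1}$, so $c=\alpha-1$ is $\not\equiv-1,0\pmod{q-1}$. By Lemma 4, at least $\sqrt q/8$ residues lie outside $I_q(\alpha)$. As $\nu\mapsto\sigma\nu+2^\kappa$ is a bijection of $\mathbb F_q$, at least $\sqrt q/8$ residues $\nu$ kill the triple.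

**Step 3: greedy choice.** Let $\Omega'\subseteq\Omega$. Counting pairs ($\nu$, killed triple of $\Omega'$), there are at least $|\Omega'|\sqrt q/8$ pairs and $q$ residues $\nu$, so some $\nu$ kills at least $|\Omega'|/(8\sqrt q)$ triples of $\Omega'$. Go through $q\in\mathcal Q_1$ one after another, each time choosing such a $\nu_q$ for the set $\Omega'$ of triples not yet killed. The number of triples that survive all $q$ is at most
$$2L^2\prod_{q\in\mathcal Q_1}\Big(1-\frac1{8\sqrt q}\Big)\le2L^2\exp\Big(-\frac18\sum_{q\in\mathcal Q_1}q^{-1/2}\Big)<1,$$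
so none survives.

**Step 4: conclude.** Suppose $\sigma n+2^k=p^{a-1}(p-1)$ with $n\equiv\nu_q$ for all $q\in\mathcal Q_1$, $p$ prime, $a\ge2$, $a\not\equiv0,1\pmod{L_0}$. Let $q$ be a prime in $\mathcal Q_1$ for which $\nu_q$ kills $(\sigma,k,a)$, so $\sigma n+2^k\bmod q$ is not in $I_q(a)$. If $p\ne q$, then $p^{a-1}(p-1)\bmod q$ is in $I_q(a)$ with $u=p$. If $p=q$, it is $0$ because $a\ge2$, and $0\in I_q(a)$. Either way we have a contradiction. $\square$

## 10. Proof of the Theorem

**Step 1: the progression.** This step fixes $n_0$ and $M$. The primes in $\mathcal Q_0\cup\mathcal Q_1$ are distinct and $\ge5$. By the Chinese remainder theorem there is one class $n_0$ modulo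
$$M=12\prod_{q\in\mathcal Q_0\cup\mathcal Q_1}q$$
for which $n\equiv2\pmod4$, $n\equiv0\pmod3$, and $n$ has the residues of Lemmas 3 and 6.

**Step 2: the exceptions.** This step removes the accidents that congruences cannot exclude. Let $n\equiv n_0\pmod M$ with $n>\max\mathcal Q_0$, which ignores $O(1)$ values, and exclude those $n$ for which at least one of the following holds.

- (E1) $n-2$ or $n+2$ is a totient. This concerns at most $W(x)+W(x+2)\le2W(x+2)$ values $n\le x$.
- (E2) $n=2^k-2$, $n=2^k+2$, $n=2^k-q+1$ or $n=2^k+q-1$ for some $k\ge0$ and $q\in\mathcal Q_0$. If $n\le x$ then $2^k\le x+O(1)$, so this concerns $O(\log x)$ values.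
- (E3) $n=2^k+p^{a-1}(p-1)$ with $k\ge0$, $p$ prime, $a\ge2$. By the count in Section 4, this concerns $O(\sqrt x\log^2x)$ values $n\le x$.

In total at most $2W(x+2)+O(\sqrt x\log^2x)$ values $n\le x$ are ignored or excluded, and this is $o(x)$ by Lemma 2. We now show that every remaining $n$ satisfies (1).

**Step 3: $k=0$ and $k=1$.** These are the exponents to which Lemma 1 does not apply. For $k=0$: $n\pm1$ is odd and $>1$, hence not a totient, and $1-n<0$. For $k=1$: $n\pm2$ are not totients by (E1), and $2-n<0$.

**Step 4: shape of the totient for $k\ge2$.** Let $V>0$ be one of $n+2^k$, $2^k-n$, $n-2^k$, and suppose that $V$ is a totient. Since $n\equiv2\pmod4$ and $4\mid2^k$, $V\equiv2\pmod4$. By Lemma 1, $V=p^{a-1}(p-1)$ with $p$ an odd prime and $a\ge1$. We derive a contradiction in each case.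

**Step 5: parity of $a$ when $V=n+2^k$ or $V=2^k-n$.** As $3\mid n$, $V\equiv2^k\not\equiv0\pmod3$. If $p=3$, then $a=1$ and $V=2$. This is impossible for $V=n+2^k$, and for $V=2^k-n$ it means $n=2^k-2$, excluded by (E2). So $p\ne3$. Since $3\nmid p-1$, we have $p\equiv2\pmod3$ and $V\equiv2^{a-1}\pmod3$, so $2^k\equiv2^{a-1}\pmod3$ and (4) holds: $a\equiv k+1\pmod2$.

**Step 6: $V=n+2^k$ or $V=2^k-n$, with $k$ even.** Now $a$ is odd, and the stubborn exponents to defeat are $a\equiv1$. By (B) if $V=n+2^k$, and by (C) if $V=2^k-n$, there is $q\in\mathcal Q_0$ with $V\equiv-1\pmod q$.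

Let $a=1$. Then $p=V+1\equiv0\pmod q$, so $p=q$ and $V=q-1$. If $V=n+2^k$, this contradicts $n>\max\mathcal Q_0$. If $V=2^k-n$, then $n=2^k-q+1$, excluded by (E2).

Let $a\ge2$. Then $p\ne q$, since otherwise $V\equiv0\pmod q$. If $a\equiv1\pmod{q-1}$, then $V\equiv p-1\pmod q$ as in (2), and $V\equiv-1$ forces $q\mid p$, a contradiction. So $a\not\equiv1\pmod{q-1}$, hence $a\not\equiv1\pmod{L_0}$. Also $a\not\equiv0\pmod{L_0}$, because $a$ is odd and $L_0$ is even. This contradicts Lemma 6.

**Step 7: $V=n+2^k$ or $V=2^k-n$, with $k$ odd.** Now $a$ is even, so $a\ge2$, and the stubborn exponents to defeat are $a\equiv0$. By (D) if $V=n+2^k$, and by (A) if $V=2^k-n$, there is $q\in\mathcal Q_0$ with $V\equiv1\pmod q$. Since $a\ge2$, $p=q$ would give $V\equiv0$; so $p\ne q$. If $a\equiv0\pmod{q-1}$, then $V=p^a-p^{a-1}\equiv1-p^{-1}\not\equiv1\pmod q$ as in (3), a contradiction. So $a\not\equiv0\pmod{L_0}$. Also $a\not\equiv1\pmod{L_0}$, because $a$ is even and $L_0$ is even. This contradicts Lemma 6.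

**Step 8: $V=n-2^k$.** By (E3), $a=1$, so $V+1=n-2^k+1=p$ is prime. If $k$ is even, then $p\equiv0-1+1=0\pmod3$, so $p=3$ and $n=2^k+2$, excluded by (E2). If $k$ is odd, (A) gives $q\in\mathcal Q_0$ with $n-2^k+1\equiv0\pmod q$, so $p=q$ and $n=2^k+q-1$, excluded by (E2).

So every remaining $n$ satisfies (1) and lies in $\mathcal S_1\cap\mathcal S_2\cap\mathcal S_3$. The class $n_0\bmod M$ has $x/M+O(1)$ members up to $x$, of which all but $o(x)$ lie in the intersection; its lower density is therefore at least $1/M$. $\blacksquare$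

## 11. Upper density below $1/2$, size of the exceptional set, and why "almost all" stays

The intersection consists of even numbers, so its upper density is at most $1/2$. The following supplement sharpens this and shows that the exceptional terms in the Theorem cannot be avoided.

**Complement.**

(i) $\mathcal S_1\cap\mathcal S_2\cap\mathcal S_3$ has positive lower density and upper density strictly less than $1/2$.

(ii) Inside the progression $n_0\bmod M$ the exceptional set is, by Pillai's bound, $O\big(x(\log x)^{-(\log2)/e}\big)$, and, by Erdős (1935), $O\big(x(\log x)^{-1+o(1)}\big)$.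

(iii) No infinite arithmetic progression of positive even integers is contained in $\mathcal S_1$, hence none is contained in the intersection. So "almost all terms" cannot be replaced by "all terms".

*Proof of (i).* The lower bound is the Theorem. For the upper bound we exhibit many even integers outside $\mathcal S_1$. By Romanoff (1934) the integers of the form $2^k+p$ with $p$ prime have positive lower density. Such an integer is even only if $k=0$ or $p=2$, so all but $O(x/\log x)$ of those up to $x$ are odd. For each odd $N=2^k+p$, the integer $n=N-1=2^k+\phi(p)$ is positive, even, and not in $\mathcal S_1$. So a set of even integers of some lower density $\delta>0$ lies outside $\mathcal S_1$, and the upper density of the intersection is at most $\frac12-\delta$.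

*Proof of (ii).* Insert the two bounds for $W$ quoted in Section 3 into the Theorem; the term $O(\sqrt x\log^2x)$ is smaller.

*Proof of (iii).* Dence and Pomerance (*Euler's function in residue classes*, Ramanujan J. 2 (1998)) proved that a residue class containing a multiple of $4$ contains infinitely many totients. Let $r\bmod m$ be the residue class of a progression of positive even integers with difference $m$; then $m$ is even and the class consists of even integers. If it contains a multiple of $4$, so does the class $r-4\bmod m$; put $k=2$. Otherwise it contains an integer $\equiv2\pmod4$, so the class $r-2\bmod m$ contains a multiple of $4$; put $k=1$. In either case there are infinitely many totients $\phi(m')\equiv r-2^k\pmod m$. For all large ones, $n=2^k+\phi(m')$ is a term of the progression, and $n\notin\mathcal S_1$. $\blacksquare$
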